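# Weakly mixing actions that share one masa of the hyperfinite factor

## 1. A family of weakly mixing actions with the same masa

Throughout, $\mathbb N=\{0,1,2,\dots\}$.

**Theorem 1.** There are a countable abelian group $G=E\oplus\Gamma$, where $E$ is infinite of exponent $2$ and $\Gamma=\bigoplus_{k\ge1}\Gamma_k$ with $\Gamma_k=\bigoplus_{\mathbb N}\mathbb Z/p_k$, the $p_k$ being distinct odd primes, and free ergodic weakly mixing measure preserving actions $\mathcal T^t$ of $G$ on Lebesgue probability spaces, $t\in\{0,1\}^{\mathbb N}$, such that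

1. for all $t,t'$ there is an isomorphism $L^\infty(\mathcal T^t)\times G\to L^\infty(\mathcal T^{t'})\times G$ of crossed products carrying $S_{\mathcal T^t}$ onto $S_{\mathcal T^{t'}}$;
2. $\mathcal T^t$ and $\mathcal T^{t'}$ are isomorphic as systems if and only if $t_k=t'_k$ for all but finitely many $k$.

Let us unpack this. Let $(X,\mu)$ be a Lebesgue probability space and $g\mapsto T_g$ a measure preserving action of an infinite countable abelian group $G$. The action is *free* if $\{x:T_gx=x\}$ is null for each $g\ne0$. A nonzero $F\in L^2(X)$ is an *eigenfunction* if $F\circ T_g=\chi(g)F$ for all $g$, with numbers $\chi(g)$, necessarily of modulus one. The system is *weakly mixing* if every eigenfunction is constant; taking $\chi=1$, this includes ergodicity.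

From $\alpha_g(f)=f\circ T_g^{-1}$ one forms the crossed product $L^\infty(X,\mu)\times_TG$. It is generated by a copy of $L^\infty(X)$, called $L^\infty(T)$, and unitaries $u_g$ with $u_gu_{g'}=u_{g+g'}$ and $u_gfu_g^*=\alpha_g(f)$; it carries the faithful normal trace $\tau(fu_g)=\delta_{g,0}\int f\,d\mu$. Put
$$S_T=\{u_g:g\in G\}''.$$
For a free ergodic action the crossed product is the hyperfinite $\mathrm{II}_1$ factor, and both $L^\infty(T)$ and $S_T$ are maximal abelian subalgebras (masas) of it.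

Two systems, of groups $G_1$ and $G_2$, are *isomorphic* if there are an isomorphism $S:(X_1,\mu_1)\to(X_2,\mu_2)$ of measure spaces and a group isomorphism $\beta:G_2\to G_1$ with $T^{(2)}_g=S\,T^{(1)}_{\beta(g)}S^{-1}$ for all $g\in G_2$. We may take $S$ measure preserving. Indeed, if $S$ is only nonsingular, then $S_*\mu_1$ is a $T^{(2)}$-invariant probability measure equivalent to the ergodic measure $\mu_2$; its density is invariant, hence constant, so $S_*\mu_1=\mu_2$.

The background is the paper "Maximal abelian subalgebras of the hyperfinite factor, entropy and ergodic theory" (http://folk.uio.no/sergeyn/papers/masa.pdf). Its Proposition 2.2 says: for free ergodic measure preserving actions $T^{(1)},T^{(2)}$ of infinite countable abelian groups, if an isomorphism $\gamma$ of the crossed products satisfies both $\gamma(S_{T^{(1)}})=S_{T^{(2)}}$ and $\gamma(L^\infty(T^{(1)}))=L^\infty(T^{(2)})$, then the two systems are isomorphic. Its Conjecture 1 says that for weakly mixing systems the second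 condition is redundant: the masa $S_T$ alone should determine the system.

Theorem 1 shows that the conjecture is false: take $t=(0,0,\dots)$ and $t'=(1,1,\dots)$. Moreover, the classes of the relation "$t_k=t'_k$ for all but finitely many $k$" are countable, so a single masa, up to conjugacy, carries $2^{\aleph_0}$ pairwise non-isomorphic weakly mixing systems.

## 2. Finite crossed products, and the role of weak mixing

All our isomorphisms come from finite-dimensional ones by this principle.

**(Ext)** *Let $\mathcal A\subset M$ and $\mathcal A'\subset M'$ be weakly dense unital $*$-subalgebras of von Neumann algebras with faithful normal tracial states. Then every trace preserving $*$-isomorphism $\Phi:\mathcal A\to\mathcal A'$ extends to a trace preserving isomorphism $M\to M'$.*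

Indeed, $\mathcal A$ is dense in $L^2(M)$ and $\mathcal A'$ in $L^2(M')$, and $\Phi$ preserves the inner product $\tau(b^*a)$. So $a\mapsto\Phi(a)$ extends to a unitary $W:L^2(M)\to L^2(M')$. For left multiplications, $WaW^*\Phi(b)=W(ab)=\Phi(a)\Phi(b)$, so $WaW^*=\Phi(a)$. Hence $\mathrm{Ad}\,W$ maps the weak closure $M$ of $\mathcal A$ onto the weak closure $M'$ of $\mathcal A'$.

**A finite group acting on itself.** Let $K$ be a finite abelian group acting on itself by translation. The crossed product $N_K$ acts on $\ell^2(K)$ irreducibly (functions multiply, $u_g$ translates) and has dimension $|K|^2$, so $N_K\cong M_{|K|}(\mathbb C)$. In it $S_K=\mathrm{span}\{u_g\}$ is an abelian $*$-subalgebra of dimension $|K|$, hence unitarily conjugate to the diagonal matrices. For $K=\mathbb Z/2$, diagonalizing $u_1$ gives $u_1=\mathrm{diag}(1,-1)$, and the function $f(x)=(-1)^x$ becomes the flip $\begin{pmatrix}0&1\\1&0\end{pmatrix}$. This is the picture to keep: *$S$ is diagonal, functions are shifts.*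

**Without weak mixing the masa does not determine the system.** Let $K_1=\mathbb Z/4$ and $K_2=(\mathbb Z/2)^2$, and let $\bigoplus_{\mathbb N}K_i$ act on $\prod_{\mathbb N}K_i$ by translation. Each action is free, and it is ergodic: the conditional expectation of an invariant function on the first $n$ coordinates is translation invariant, hence constant, for every $n$. The functions of the first $n$ coordinates, together with $u_g$ for $g\in K_i^n$, generate $N_{K_i}^{\otimes n}$. By the previous paragraph there is an isomorphism $\gamma_0:N_{K_1}\to N_{K_2}$ of copies of $M_4(\mathbb C)$ with $\gamma_0(S_{K_1})=S_{K_2}$. The maps $\gamma_0^{\otimes n}$ are trace preserving and compatible with $x\mapsto x\otimes1$, so (Ext) yields an isomorphism of crossed products carrying $S$ onto $S$. But the groups have exponents $4$ and $2$, so no $\beta$ exists. These systems are not weakly mixing, since characters of a single coordinate are eigenfunctions. So the conjecture is a question about weakly mixing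 systems only, and eigenfunctions will be our main enemy.

**Moving $L^\infty(T)$ is easy and proves nothing.** Let $e\in G$ have order $2$ and put $u=(1+iu_e)/\sqrt2$, a unitary in $S_T$. Then $\mathrm{Ad}\,u$ fixes $S_T$ pointwise, while
$$ufu^*=\tfrac12(f+\alpha_e(f))+\tfrac i2(\alpha_e(f)-f)u_e$$
is not in $L^\infty(T)$ unless $\alpha_e(f)=f$. So an isomorphism that preserves $S_T$ and moves $L^\infty(T)$ is no counterexample. We need two systems, and a proof that they differ.

## 3. Quadratic forms over $\mathbb F_2$ and the field $\mathbb F_4$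

Vector spaces are over $\mathbb F_2$, $V^*$ is the dual of $V$, and $\langle\cdot,\cdot\rangle\in\mathbb F_2$ is the pairing.

**Definition.** A *quadratic form* on $V$ is a map $q:V\to\mathbb F_2$ with $q(0)=0$ for which $b_q(v,v')=q(v+v')+q(v)+q(v')$ is bilinear; $b_q$ is its *polar form*. A map $Q:V\to W$ is *quadratic* if $\theta\circ Q$ is a quadratic form for every $\theta\in W^*$.

A quadratic form $q$ is linear if and only if $b_q=0$. Example: $q(r)=r_1r_2$ on $\mathbb F_2^2$ has $b_q(r,r')=r_1r'_2+r_2r'_1$. If $\sigma$ is bilinear, $v\mapsto\sigma(v,v)$ is a quadratic form. Conversely, let $V$ be finite-dimensional with basis $(b_i)$, and for $v=\sum a_ib_i$, $v'=\sum a'_ib_i$ put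
$$\sigma(v,v')=\sum_ia_ia'_i\,q(b_i)+\sum_{i<j}a_ia'_j\,b_q(b_i,b_j).$$
Expanding $q(\sum a_ib_i)$ gives $q(v)=\sigma(v,v)$.

**Gauss sums.** For a quadratic form $q$ on a finite space $H$ let $\mathrm{rad}\,b_q=\{\delta:b_q(\cdot,\delta)=0\}$. Substituting $\eta+\delta$ for one of the two summation variables,
$$\Big|\sum_{\eta}(-1)^{q(\eta)}\Big|^2=\sum_\delta(-1)^{q(\delta)}\sum_\eta(-1)^{b_q(\eta,\delta)}\le|H|\,|\mathrm{rad}\,b_q|,\tag{1}$$
since the inner sum is $|H|$ for $\delta\in\mathrm{rad}\,b_q$ and $0$ otherwise. For $r_1r_2$ on $\mathbb F_2^2$ the sum is $1+1+1-1=2$, and both sides are $4$.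

**The field $\mathbb F_4$.** Write $\mathbb F_4=\{0,1,\omega,\omega^2\}$ with $\omega^2=1+\omega$, and $\mathrm{Tr}(a)=a+a^2\in\mathbb F_2$. So $\mathrm{Tr}(0)=\mathrm{Tr}(1)=0$, $\mathrm{Tr}(\omega)=\mathrm{Tr}(\omega^2)=1$, and $\mathrm{Tr}(a^2)=\mathrm{Tr}(a)$. The map $a\mapsto a^2$ is additive. For $x,r\in\mathbb F_4^2$ put
$$x\cdot r=x_1r_1+x_2r_2,\qquad Jr=(r_2,r_1).$$
The map $J$ is $\mathbb F_4$-linear and $Jx\cdot r=Jr\cdot x$. The $\mathbb F_2$-pairing $\mathrm{Tr}(x\cdot r)$ is nondegenerate: if, say, $x_1\ne0$, take $r=(\omega/x_1,0)$. It identifies $(\mathbb F_4^2)^*$ with $\mathbb F_4^2$; likewise $\mathrm{Tr}(ab)$ identifies $\mathbb F_4^*$ with $\mathbb F_4$.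

## 4. Inverse limits built from additive families of quadratic forms

**Data.** Let $\Omega_0$ and $H_n\ne0$ ($n\in\mathbb N$) be finite-dimensional, $\Omega_{n+1}=\Omega_n\oplus H_n^*$, and $F_n=\Omega_n^*$, so that $F_{n+1}=F_n\oplus H_n$. For $i\in\Omega_n$ let $\varphi_{n,i}$ be a quadratic form on $H_n$, **additive in $i$**: $\varphi_{n,i+j}=\varphi_{n,i}+\varphi_{n,j}$.

By additivity, for each $\eta\in H_n$ the map $i\mapsto\varphi_{n,i}(\eta)$ is a linear functional on $\Omega_n$, that is, an element $\zeta_n(\eta)\in F_n$ with $\langle i,\zeta_n(\eta)\rangle=\varphi_{n,i}(\eta)$. Put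
$$\pi_n:F_{n+1}=F_n\oplus H_n\to F_n,\qquad\pi_n(f,\eta)=f+\zeta_n(\eta).$$
For fixed $\eta$ this is a bijection in $f$, so $\pi_n$ maps uniform measure to uniform measure. It commutes with translations by $F_n$, where $F_n\subset F_{n+1}$ via $f\mapsto(f,0)$. Let $X=\varprojlim(F_n,\pi_n)$ with the limit probability measure and $E=\bigcup_nF_n$. An element $e\in F_n$ acts by
$$(T_ex)_m=x_m+e\qquad(m\ge n),$$
the lower coordinates being determined by these. The compatibility $\pi_m(x_{m+1}+e)=x_m+e$ for $m\ge n$ holds because $\pi_m$ commutes with translations by $F_m\supset F_n$. So $T$ is a well-defined measure preserving action of $E$.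

*Example.* For $\Omega_0=\mathbb F_2$, $H_0=\mathbb F_2^2$, $\varphi_{0,1}(r)=r_1r_2$ we get $\pi_0(f,r)=f+r_1r_2$ on $F_1=\mathbb F_2\oplus\mathbb F_2^2$.

**Functions.** Let $A_n\subset L^\infty(X)$ be the algebra of functions of $x_n$. Then $A_n\subset A_{n+1}$ and $\bigcup A_n$ is weakly dense in $L^\infty(X)$. For $i\in\Omega_n$ let $f^n_i(x)=(-1)^{\langle i,x_n\rangle}$. These form an orthonormal basis of $A_n$, $f^n_if^n_j=f^n_{i+j}$, and
$$f^n_i\circ T_e=(-1)^{\langle i,e\rangle}f^n_i\qquad(e\in F_n).\tag{2}$$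
Write $x_{n+1}=(f,\eta)$. Then $x_n=f+\zeta_n(\eta)$, so $f^n_i(x)=(-1)^{\langle i,f\rangle+\varphi_{n,i}(\eta)}$, while $f^{n+1}_{(i,\xi)}(x)=(-1)^{\langle i,f\rangle+\langle\xi,\eta\rangle}$. Put
$$\hat\varphi(\xi)=|H_n|^{-1}\sum_{\eta\in H_n}(-1)^{\varphi(\eta)+\langle\xi,\eta\rangle}\qquad(\xi\in H_n^*),$$
and let $B_i:H_n\to H_n^*$ be the polar map, $\langle B_i(e),\eta\rangle=b_{\varphi_{n,i}}(e,\eta)$. Fourier inversion on $H_n$ gives
$$f^n_i=\sum_{\xi\in H_n^*}\hat\varphi_{n,i}(\xi)\,f^{n+1}_{(i,\xi)},\tag{3}$$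
and $\varphi_{n,i}(\eta+e)=\varphi_{n,i}(\eta)+\varphi_{n,i}(e)+b_{\varphi_{n,i}}(e,\eta)$ gives
$$f^n_i\circ T_e=(-1)^{\varphi_{n,i}(e)}\,f^n_i\,f^{n+1}_{(0,B_i(e))}\qquad(e\in H_n\subset F_{n+1}).\tag{4}$$
In the example, (3) reads $(-1)^{f+r_1r_2}=\frac12(-1)^f\big(1+(-1)^{r_1}+(-1)^{r_2}-(-1)^{r_1+r_2}\big)$.

**Lemma 2.** $T$ is free and ergodic, and $X$ is non-atomic. Suppose that, for every sequence $i_n\in\Omega_n$ with $i_{n+1}\in\{i_n\}\times H_n^*$ and $i_n\ne0$ for large $n$, the form $\varphi_{n,i_n}$ is nonlinear for infinitely many $n$. Then $T$ is weakly mixing.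

*Proof.* **Step 1: freeness, non-atomicity, ergodicity.** If $e\in F_n$ and $T_ex=x$, then $x_n+e=x_n$, so $e=0$. A value of the $n$-th coordinate has probability $|F_n|^{-1}\to0$, so there are no atoms. If $f\in L^2(X)$ is invariant, then $E(f|A_n)$ is invariant under $F_n$, which preserves $A_n$ and acts transitively on the $n$-th coordinate; so $E(f|A_n)$ is constant. Since $E(f|A_n)\to f$ in $L^2$, $f$ is constant.

**Step 2: an eigenfunction selects one basis function at each level.** Let $\Xi\circ T_e=\chi(e)\Xi$, $\Xi\neq0$. Since $E$ has exponent $2$, $\chi$ has values $\pm1$. By ergodicity $|\Xi|$ is constant; normalize $|\Xi|=1$. If $\chi=1$, $\Xi$ is constant. Suppose $\chi\ne1$ and write $\chi|_{F_n}=(-1)^{\langle i_n,\cdot\rangle}$, $i_n\in\Omega_n$. Restricting from $F_{n+1}$ to $F_n$ shows $i_{n+1}=(i_n,\xi_n)$, and $i_n\ne0$ for large $n$. Conditional expectation onto $A_n$ commutes with $F_n$, so by (2) only $f^n_{i_n}$ occurs: $E(\Xi|A_n)=a_nf^n_{i_n}$ with $a_n=\langle\Xi,f^n_{i_n}\rangle$,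 and $|a_n|\to\|\Xi\|_2=1$.

**Step 3: nonlinearity makes $|a_n|$ small.** By (2) at level $n+1$, $\Xi$ is orthogonal to $f^{n+1}_{(i_n,\xi)}$ for $\xi\ne\xi_n$. So (3) gives $a_n=\hat\varphi_{n,i_n}(\xi_n)\,a_{n+1}$. Adding the linear form $\langle\xi_n,\cdot\rangle$ does not change the polar form, so (1) gives $|\hat\varphi_{n,i_n}(\xi_n)|^2\le|\mathrm{rad}\,b_{\varphi_{n,i_n}}|/|H_n|$. If $\varphi_{n,i_n}$ is nonlinear, its radical is a proper subspace and this is at most $\frac12$. Hence $|a_n|\le2^{-1/2}|a_{n+1}|\le2^{-1/2}$ for infinitely many $n$, contradicting $|a_n|\to1$. $\square$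

In the other direction, (2) and (4) show: if $\varphi_{m,i}=0$ for all $m\ge n$, where $i\in\Omega_n$ is regarded as $(i,0)\in\Omega_m$, and $i\ne0$, then we get an eigenfunction. Indeed (3) with $\varphi_{m,i}=0$ gives $f^m_{i}=f^{m+1}_{(i,0)}$, so $f^n_i=f^m_{(i,0)}$ for all $m\ge n$, and (2) applies at every level.

## 5. A twist with a Frobenius square, and the stages of the tower

We look for a parameter in $\varphi$ that the crossed product with its masa cannot see, but the system can.

**A candidate stage.** Let $\Omega_0=\mathbb F_4\ni u$, $H_0=Y^*\oplus R\ni(h,r)$ with $Y=R=\mathbb F_4^2$ and $Y^*=\mathbb F_4^2$ by the trace pairing, and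
$$\varphi_u(h,r)=\mathrm{Tr}(u\,r\cdot h)+t\,\mathrm{Tr}(u^2r_1r_2),\qquad t\in\{0,1\}.$$
This is additive in $u$ because squaring is additive. As $\mathrm{Tr}(u^2c)=\mathrm{Tr}(u^4c^2)=\mathrm{Tr}(uc^2)$, identifying $F_0$ with $\mathbb F_4$ gives
$$\pi_0(f,h,r)=f+r\cdot h+t\,(r_1r_2)^2 .$$

**Why the crossed product may fail to see $t$.** On functions $\psi(y,r)$ on $Y\times R$ let $A_u\psi(y,r)=\psi(y+ur,r)$ and $A'_u=(-1)^{\mathrm{Tr}(u^2r_1r_2)}A_u$. Section 7 will show that operators of this kind describe how one finite level of the crossed product sits in the next, without and with the twist. Let $q(z)=\mathrm{Tr}(z_1z_2)$ on $Y$ and let $g$ be multiplication by $(-1)^{q(y)}$. Since $q(ur)=\mathrm{Tr}(u^2r_1r_2)$,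
$$A'_u\,g\,A_u\psi(y,r)=(-1)^{q(ur)+q(y+ur)}\psi(y,r)=(-1)^{q(y)+b_q(ur,y)}\psi(y,r).$$
The twist has been absorbed: it *is* $q(ur)$. What remains is a phase $q(y)$ not involving $r$, and a phase **linear in $r$**. After a Fourier transform in $r$, a linear phase is a translation of the dual variable, so the total operator permutes the basis of the diagonal algebra up to signs. It therefore preserves the masa.

**Why the system may see $t$.** Could an additive change of coordinates $(f,h,r)\mapsto(f,h+A(r),r)$ remove the twist? That requires an additive $A:\mathbb F_4^2\to\mathbb F_4^2$ with $r\cdot A(r)=(r_1r_2)^2$. Additive maps $\mathbb F_4\to\mathbb F_4$ are exactly $x\mapsto\alpha x+\beta x^2$ (there are $16$ of each kind, and the latter are distinct). So $r\cdot A(r)$ is a combination of $r_1^2,r_1^3,r_1r_2,r_1r_2^2,r_1^2r_2,r_2^2,r_2^3$. Functions on $\mathbb F_4^2$ are uniquely polynomials of degree at most $3$ in each variable, and $r_1^2r_2^2$ is not in the list. Hence no such $A$ exists.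 Over $\mathbb F_2$ in place of $\mathbb F_4$ the twist would be $r_1r_2$, and $A(r)=(r_2,0)$ removes it. So the Frobenius square in $\mathbb F_4$ is what gives us a chance.

**First attempt: use only such stages.** Suppose every stage has $Y_n=R_n=\mathbb F_4^2$ and $\varphi_{n,i}(h,r)=\mathrm{Tr}(u_0r\cdot h)+t_n\mathrm{Tr}(u_0^2r_1r_2)$, where $u_0$ is the component of $i$ in $\Omega_0=\mathbb F_4$. This fails at weak mixing: for $0\ne\xi\in H_0^*$ the index $(0,\xi)\in\Omega_1$ has $u_0=0$, so all its later forms vanish, and $f^1_{(0,\xi)}$ is a nonconstant eigenfunction by the remark after Lemma 2.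

So other stages must be interleaved to make $\varphi_{n,i}$ nonlinear for *every* $i\neq0$. The indices come in two kinds, "$U$" (the $y$-variables) and "$W$" (the $x$-variables dual to $r$). The $U$-part is handled by stages that pair all of $U_n$ with new variables. If the $W$-part had zero form at all stages, the same remark would again produce eigenfunctions; so we add a term $\theta_n(w)r_1r_2$. The price is that $W$-indices, which the absorption of the twist moves, now influence later stages. That this price can be paid is the content of Section 7.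

**Definition (the tower).** Put $U_0=\mathbb F_4$, $W_0=0$, $U_{n+1}=U_n\oplus Y_n$, $W_{n+1}=W_n\oplus R_n^*$, $\Omega_n=U_n\oplus W_n$, where

* for $n=2k$, $k\in\mathbb N$: $Y_n=R_n=\mathbb F_4^2$, $\lambda_n(u,r)=u_0r$ (with $u_0$ the component of $u\in U_n$ in $U_0$), $\kappa_{n,w}=0$, $\varepsilon^t_{n,u}(r)=t_k\mathrm{Tr}(u_0^2r_1r_2)$;
* for $n$ odd: $Y_n=U_n\oplus U_n$, $R_n=\mathbb F_2^2$, $\lambda_n(u,r)=(r_1u,r_2u)$, $\kappa_{n,w}(r)=\theta_n(w)r_1r_2$, $\varepsilon^t_{n,u}=0$.

Here $\theta_n\in W_n^*$ are chosen so that for every $k$ and every $\theta\in W_k^*$ there are infinitely many odd $n\ge k$ with $\theta_n=\theta\circ(\text{projection }W_n\to W_k)$. To do this, let a sequence indexed by the odd $n$ run through the countable set $\bigsqcup_kW_k^*$, hitting every element infinitely often. If the element at place $n$ lies in $W_k^*$ with $k\le n$, use it; otherwise put $\theta_n=0$. The spaces $W_k$ do not depend on the $\theta_n$, so this is legitimate.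

Let $H_n=Y_n^*\oplus R_n\ni(h,r)$, so $H_n^*=Y_n\oplus R_n^*$ and $\Omega_{n+1}=\Omega_n\oplus H_n^*$. For $i=(u,w)\in\Omega_n$ put
$$\varphi^t_{n,i}(h,r)=\langle\lambda_n(u,r),h\rangle+\kappa_{n,w}(r)+\varepsilon^t_{n,u}(r).\tag{5}$$
This is a quadratic form on $H_n$. It is additive in $i$, because $\lambda_n$ is bilinear, $\kappa_{n,w}$ is linear in $w$, and $u_0\mapsto u_0^2$ is additive. So Section 4 applies and gives spaces $X^t$ and actions $T^t$ of $E=\bigcup_nF_n$. Let
$$V=\bigcup_nU_n^*=U_0^*\oplus\bigoplus_nY_n^*\subset E .$$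
The groups $E$ and $V$ do not depend on $t$; only the maps $\pi_n$ with $n$ even do.

**Lemma 3.** $T^t$ is free, ergodic and weakly mixing, and $X^t$ is non-atomic.

*Proof.* We check the hypothesis of Lemma 2. Let $i_n=(u_n,w_n)$ be such a sequence. If some $u_n\ne0$, all later ones are nonzero. At a later odd stage $\varphi_{n,i_n}=r_1\langle u_n,h_1\rangle+r_2\langle u_n,h_2\rangle+\theta_n(w_n)r_1r_2$, and the value of its polar form on $((h,0),(0,r))$ is $r_1\langle u_n,h_1\rangle+r_2\langle u_n,h_2\rangle$, which is not identically zero. So the form is nonlinear at every later odd stage. Otherwise $i_n=(0,w_n)$ for all $n$, with some $w_k\ne0$. Pick $\theta\in W_k^*$ with $\theta(w_k)=1$. For infinitely many odd $n\ge k$, $\theta_n(w_n)=\theta(w_k)=1$, and then $\varphi_{n,i_n}=r_1r_2$ is nonlinear. $\square$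

## 6. Matrix units: the masa as a diagonal

Let $M^t=L^\infty(X^t)\times_{T^t}E$ and $L(E)=\{u_e:e\in E\}''\subset M^t$. We suppress $t$. The purpose of this section is to write $M$ as a limit of matrix algebras whose diagonals exhaust $L(E)$.

**Step 1: matrix units at level $n$.** For $i\in\Omega_n$ put $P^n_i=|F_n|^{-1}\sum_{e\in F_n}(-1)^{\langle i,e\rangle}u_e$. By Fourier analysis on $F_n$ these are orthogonal projections with sum $1$, $u_eP^n_i=(-1)^{\langle i,e\rangle}P^n_i$, and $u_e=\sum_i(-1)^{\langle i,e\rangle}P^n_i$ for $e\in F_n$. By (2) and exponent $2$, $u_ef^n_ju_e^*=(-1)^{\langle j,e\rangle}f^n_j$. Hence $f^n_ju_ef^n_j=(-1)^{\langle j,e\rangle}u_e$, and so $f^n_jP^n_i=P^n_{i+j}f^n_j$. Put $e^n_{ij}=P^n_if^n_{i+j}$. Then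
$$e^n_{ij}e^n_{kl}=P^n_if^n_{i+j}P^n_kf^n_{k+l}=P^n_iP^n_{i+j+k}f^n_{i+j+k+l}=\delta_{jk}\,e^n_{il},$$
$(e^n_{ij})^*=f^n_{i+j}P^n_i=P^n_jf^n_{i+j}=e^n_{ji}$ and $\sum_ie^n_{ii}=1$. As $f^n_j=\sum_ie^n_{i,i+j}$ and $u_e=\sum_i(-1)^{\langle i,e\rangle}e^n_{ii}$, these are matrix units of the algebra $M_n$ generated by $A_n$ and $\{u_e\}_{e\in F_n}$. So $M_n\cong B(\ell^2\Omega_n)$, with diagonal $D_n=\mathrm{span}\{u_e:e\in F_n\}$. The union $\bigcup M_n$ is weakly dense in $M$, and $\bigcup D_n$ in $L(E)$.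

**Step 2: the inclusion $M_n\subset M_{n+1}$.** Identify $B(\ell^2\Omega_{n+1})=B(\ell^2\Omega_n)\otimes B(\ell^2H_n^*)$. For a function $\varphi:H_n\to\mathbb F_2$ let $\Pi(\varphi)\in B(\ell^2H_n^*)$ have matrix entries $\hat\varphi(\xi+\xi')$. Under the Fourier transform $\delta_\xi\mapsto|H_n|^{-1/2}(-1)^{\langle\xi,\cdot\rangle}$, $\Pi(\varphi)$ corresponds to multiplication by $(-1)^\varphi$ on $\ell^2(H_n)$, because the matrix of the latter in the transformed basis is $|H_n|^{-1}\sum_\eta(-1)^{\varphi(\eta)+\langle\xi+\xi',\eta\rangle}$. So $\Pi(\varphi)$ is a selfadjoint unitary and $\Pi(\varphi)\Pi(\psi)=\Pi(\varphi+\psi)$.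

Summing over $\xi\in H_n^*$ in the definition of $P^{n+1}_{(i,\xi)}$ leaves only $u_e$ with $e\in F_n$, so $P^n_i=\sum_\xi P^{n+1}_{(i,\xi)}$. With (3), and $P^{n+1}_{(i,\xi)}f^{n+1}_{(i+j,\xi+\xi')}=e^{n+1}_{(i,\xi),(j,\xi')}$,
$$e^n_{ij}=\sum_{\xi,\xi'}\hat\varphi_{n,i+j}(\xi+\xi')\,e^{n+1}_{(i,\xi),(j,\xi')}=e_{ij}\otimes\Pi(\varphi_{n,i+j})=e_{ij}\otimes\Pi(\varphi_{n,i})\Pi(\varphi_{n,j}),$$
the last equality by additivity in $i$. Hence the inclusion is
$$x\mapsto C_n(x\otimes1)C_n^*,\qquad C_n=\sum_{i\in\Omega_n}e_{ii}\otimes\Pi(\varphi_{n,i})=C_n^*\ \text{ unitary}.\tag{6}$$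

## 7. Absorbing the twist: an isomorphism of crossed products

**Lemma 4.** For every $t$ there is a trace preserving isomorphism $\Phi:M^0\to M^t$ with $\Phi(L(E))=L(E)$ and $\Phi(u_v)=u_v$ for all $v\in V$, where $M^0$ is the case $t=(0,0,\dots)$.

Write $C_n,\varphi$ for the parameter $0$ and $C_n',\varphi'$ for the parameter $t$. The plan is to find unitaries $\Upsilon_n$ on $\ell^2\Omega_n$, permuting the basis up to sign, that intertwine the inclusions (6). Section 5 suggests that the permutation adds to the $W$-part something depending quadratically on the $U$-part. The terms $\kappa_{n,w}$ at later odd stages then change by $\kappa_{n,Q_n(u)}$, and this too must have the form $q_n(\lambda_n(u,r))$ in order to be absorbed.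

**Step 1: the quadratic maps.** We define quadratic maps $Q_n:U_n\to W_n$ and quadratic forms $q_n$ on $Y_n$ such that $Q_0=0$,
$$q_n(\lambda_n(u,r))=\kappa_{n,Q_n(u)}(r)+\varepsilon^t_{n,u}(r),\tag{7}$$
$$Q_{n+1}(u,y)=(Q_n(u),\mu_n(u,y)),\qquad\langle\mu_n(u,y),r\rangle=b_{q_n}(\lambda_n(u,r),y).\tag{8}$$

* If $n=2k$, put $q_n(z)=t_k\mathrm{Tr}(z_1z_2)$. Then $q_n(u_0r)=t_k\mathrm{Tr}(u_0^2r_1r_2)$, and (7) holds since $\kappa=0$.
* If $n$ is odd, $\theta_n\circ Q_n$ is a quadratic form on $U_n$, so by Section 3 there is a bilinear $\sigma_n$ on $U_n$ with $\sigma_n(u,u)=\theta_n(Q_n(u))$. Put $q_n(z_1,z_2)=\sigma_n(z_1,z_2)$, a quadratic form on $Y_n=U_n\oplus U_n$. Then $q_n(r_1u,r_2u)=r_1r_2\,\theta_n(Q_n(u))$, which is (7) since $\varepsilon=0$. This is why $Y_n$ is *two* copies of $U_n$.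

In (8) the right side is linear in $r$, so $\mu_n(u,y)\in R_n^*$ is defined, and it is bilinear in $(u,y)$. A functional on $W_{n+1}=W_n\oplus R_n^*$ is a pair $(\theta,r)$, and its composition with $Q_{n+1}$ is $\theta(Q_n(u))+\langle\mu_n(u,y),r\rangle$, a quadratic form in $(u,y)$. So $Q_{n+1}$ is quadratic and the recursion continues. Let $\Delta_n(u,w)=(u,w+Q_n(u))$, a bijection of $\Omega_n$.

*Example.* For $n=0$: $\langle\mu_0(u,y),r\rangle=t_0\mathrm{Tr}(u(r_1y_2+r_2y_1))=t_0\mathrm{Tr}(uJy\cdot r)$, so $Q_1(u,y)=t_0\,uJy\in\mathbb F_4^2=R_0^*$. At $n=1$, if $\theta_1(w)=\mathrm{Tr}(w\cdot\rho)$, one may take $\sigma_1((u,y),(u',y'))=t_0\mathrm{Tr}(uJy'\cdot\rho)$.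

**Step 2: the intertwining unitaries are signed permutations.** Let $g_n$ be multiplication by $(-1)^{q_n(y)}$ on $\ell^2(H_n^*)=\ell^2(Y_n\times R_n^*)$. Put $\Upsilon_0=1$ and
$$\Upsilon_{n+1}=C'_n(\Upsilon_n\otimes g_n)C_n^* .$$
*Claim:* $\Upsilon_n\delta_i=\pm\delta_{\Delta_n(i)}$ for all $i\in\Omega_n$.

For $n=0$ this is clear, as $\Delta_0=\mathrm{id}$. Let it hold for $n$, that is, $\Upsilon_n=\sum_i\pm e_{\Delta_ni,i}$. Then
$$\Upsilon_{n+1}=\sum_i\pm e_{\Delta_ni,i}\otimes s_i,\qquad s_i=\Pi(\varphi'_{n,\Delta_ni})\,g_n\,\Pi(\varphi_{n,i}).$$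
To compute $s_i$, apply the Fourier transform $\delta_x\mapsto|R_n|^{-1/2}(-1)^{\langle x,\cdot\rangle}$ in the $R_n^*$-variable only, so that operators act on functions $\psi(y,r)$ on $Y_n\times R_n$. Multiplication by $(-1)^{\langle\lambda,h\rangle}$ in the variable $h\in Y_n^*$ corresponds to translation by $\lambda$ in $y\in Y_n$. So (5) with parameter $0$ gives, for $i=(u,w)$,
$$\Pi(\varphi_{n,i})\psi(y,r)=(-1)^{\kappa_{n,w}(r)}\psi(y+\lambda_n(u,r),r),$$
and $\Pi(\varphi'_{n,i})$ has the extra factor $(-1)^{\varepsilon^t_{n,u}(r)}$. Note that $\Delta_ni=(u,w+Q_n(u))$ has the same $u$. Dropping the index $n$, the two translations by $\lambda(u,r)$ cancel, and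
$$s_i\psi(y,r)=(-1)^{\kappa_{w+Q(u)}(r)+\varepsilon^t_u(r)+q(y+\lambda(u,r))+\kappa_w(r)}\,\psi(y,r).$$
By linearity of $\kappa$ in $w$, $\kappa_{w+Q(u)}+\kappa_w=\kappa_{Q(u)}$. Further, $q(y+\lambda)=q(y)+q(\lambda)+b_q(\lambda,y)$, and by (7) the term $q(\lambda(u,r))$ cancels $\kappa_{Q(u)}(r)+\varepsilon^t_u(r)$. So by (8)
$$s_i\psi(y,r)=(-1)^{q(y)+\langle\mu(u,y),r\rangle}\psi(y,r).$$
Transforming back, multiplication by $(-1)^{\langle\mu,r\rangle}$ becomes translation of $x\in R_n^*$ by $\mu$: $s_i(\delta_y\otimes\delta_x)=(-1)^{q(y)}\delta_y\otimes\delta_{x+\mu(u,y)}$. Hence $\Upsilon_{n+1}$ sends the basis vector with index $((u,y),(w,x))$ to $\pm$ the one with index $((u,y),(w+Q_n(u),x+\mu_n(u,y)))$. This index is $\Delta_{n+1}((u,y),(w,x))$, and the claim is proved.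

**Step 3: passing to the limit.** Let $\Phi_n=\mathrm{Ad}\,\Upsilon_n:M_n^0\to M_n^t$, both algebras being identified with $B(\ell^2\Omega_n)$. Then
$$\Upsilon_{n+1}\,C_n(x\otimes1)C_n^*\,\Upsilon_{n+1}^*=C'_n(\Upsilon_nx\Upsilon_n^*\otimes1)C_n'^*,$$
since $g_n$ commutes with $1$. So by (6) the $\Phi_n$ are compatible with the inclusions. They preserve the unique normalized traces of the matrix algebras, so they give a trace preserving isomorphism $\bigcup M^0_n\to\bigcup M^t_n$, and (Ext) yields $\Phi:M^0\to M^t$. By the claim $\Phi(P^n_i)=P'^{\,n}_{\Delta_ni}$. Therefore $\Phi(D_n)=D'_n$ and $\Phi(L(E))=L(E)$. Finally let $v\in U_n^*$. Since $\Delta_n$ changes only the $W$-part, $\langle\Delta_ni,v\rangle=\langle i,v\rangle$, and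
$$\Phi(u_v)=\sum_i(-1)^{\langle i,v\rangle}P'^{\,n}_{\Delta_ni}=\sum_i(-1)^{\langle\Delta_ni,v\rangle}P'^{\,n}_{\Delta_ni}=u_v.\qquad\square$$

We now have weakly mixing systems $T^t$ of $E$ with conjugate masas. To prove that two of them differ we would have to control an *arbitrary* $\vartheta\in\mathrm{Aut}(E)$. The argument of Section 9 needs $\vartheta|_V=\mathrm{id}$. The next section enlarges the group so that $\vartheta|_V=\mathrm{id}$ is forced, using that $\Phi$ fixes $u_v$ for $v\in V$.

## 8. Enlarging the group by a $V$-valued cocycle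

**Step 1: a $\mathbb Z/2$-cocycle that no function can untwist.** Let $\Gamma_k=\bigoplus_{\mathbb N}\mathbb Z/p_k$, $k\ge1$, with distinct odd primes $p_k$. Let $\hat Z_k=\{0,1\}^{\Gamma_k\times\mathbb Z/2}$ with the uniform product measure and the Bernoulli action of $\Gamma_k\times\mathbb Z/2$ by translating the index. If $g\neq0$ fixes $x$, then $x$ is constant on the cosets of the finite group $\langle g\rangle$. These are infinitely many independent conditions, each of probability at most $\frac12$. So the action is free off an invariant null set, which we remove.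

Restricted to the infinite group $\Gamma_k$ the action is again Bernoulli (with base $\{0,1\}^2$), hence mixing: $\langle f\circ g,f'\rangle\to\int f\int\overline{f'}$ as $g\to\infty$. Mixing implies weak mixing: an eigenfunction $f$ with nontrivial eigenvalue has $\int f=0$, and for an invariant $f$ we pass to $f-\int f$; in both cases $|\langle f\circ g,f\rangle|=\|f\|_2^2$ for all $g$ must tend to $0$.

Let $j$ be the involution of $\hat Z_k$ given by the generator of $\mathbb Z/2$, and $Z_k=\hat Z_k/j$. With a Borel linear order on $\hat Z_k$ (lexicographic), $\{x:x<jx\}$ is a Borel fundamental domain for $j$. It identifies $\hat Z_k=Z_k\times\mathbb Z/2$ as measure spaces, with uniform measure on $\mathbb Z/2$ because $j$ preserves the measure, and $j(z,s)=(z,s+1)$. As $\Gamma_k$ commutes with $j$,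
$$\gamma(z,s)=(\gamma z,\,s+c_k(\gamma,z))$$
with a measurable $c_k:\Gamma_k\times Z_k\to\mathbb Z/2$, and comparing $\gamma+\gamma'$ with $\gamma$ after $\gamma'$ gives $c_k(\gamma+\gamma',z)=c_k(\gamma,\gamma'z)+c_k(\gamma',z)$. The action of $\Gamma_k$ on $Z_k$ is free: if $\gamma z=z$, then $(\gamma,0)$ or $(\gamma,1)$ fixes $(z,0)$, so $\gamma=0$. It is weakly mixing, being a factor of a weakly mixing action. Moreover:

**(P)** *If $\phi:Z_k\to\mathbb C$ is measurable and for every $\gamma\in\Gamma_k$ we have $\phi(\gamma z)=(-1)^{c_k(\gamma,z)}\phi(z)$ a.e., then $\phi=0$ a.e.*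

Indeed $(z,s)\mapsto(-1)^s\phi(z)$ is $\Gamma_k$-invariant on $\hat Z_k$, hence constant a.e. by ergodicity; but it changes sign under $s\mapsto s+1$.

**Step 2: the systems $\mathcal T^t$.** Let $\{v_k\}_{k\ge1}$ be a basis of $V$, which is infinite-dimensional. Let $\Gamma=\bigoplus_{k\ge1}\Gamma_k$ act coordinatewise on $Z=\prod_{k\ge1}Z_k$ with product measure $\nu$, and put
$$c:\Gamma\times Z\to V,\qquad c(\gamma,z)=\sum_kc_k(\gamma_k,z_k)v_k .$$
The sum is finite because $c_k(0,\cdot)=0$, and $c(\gamma+\gamma',z)=c(\gamma,\gamma'z)+c(\gamma',z)$. Let $G=E\oplus\Gamma$ act on $\mathcal X^t=X^t\times Z$ by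
$$\mathcal T^t_{(e,\gamma)}(x,z)=(T^t_{e+c(\gamma,z)}x,\,\gamma z).$$
By the cocycle identity this is an action, and it preserves the measure $\mu\times\nu$, where $\mu$ is the measure of $X^t$.

**Lemma 5.** $\mathcal T^t$ is free, ergodic and weakly mixing.

*Proof.* If $(e,\gamma)$ fixes $(x,z)$, then $\gamma_kz_k=z_k$ for all $k$, so $\gamma=0$; then $T_ex=x$ and $e=0$. Let $\Xi\in L^2(\mathcal X^t)$ be an eigenfunction, possibly with trivial eigenvalue. For a.e. $z$, $\Xi(\cdot,z)$ is $0$ or an $E$-eigenfunction, so by Lemma 3 it is constant: $\Xi(x,z)=b(z)$. For each $k$ and a.e. choice of the coordinates other than $z_k$, $b$ is $0$ or a $\Gamma_k$-eigenfunction in $z_k$, hence constant in $z_k$. So for every $m$, $b$ is measurable with respect to $(z_k)_{k>m}$, and by Kolmogorov's $0$–$1$ law $b$ is constant. $\square$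

**Proposition 6.** There is an isomorphism $\Psi:L^\infty(\mathcal T^0)\times G\to L^\infty(\mathcal T^t)\times G$ mapping $S_{\mathcal T^0}$ onto $S_{\mathcal T^t}$.

*Proof.* **Step 1: the part over $E$.** Let $\mathcal M^t=L^\infty(\mathcal X^t)\times G$ and let $\mathcal N^t$ be its von Neumann subalgebra generated by $L^\infty(\mathcal X^t)$ and $u_{(e,0)}$, $e\in E$. As $(e,0)$ acts as $T_e\times\mathrm{id}$, the map $(f\otimes a)u_{(e,0)}\mapsto fu_e\otimes a$ is a trace preserving isomorphism of $*$-algebras, and (Ext) identifies $\mathcal N^t$ with $M^t\bar\otimes L^\infty(Z)=L^\infty(Z,M^t)$.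

**Step 2: how $\Gamma$ acts on it.** Put $U_\gamma=u_{(0,\gamma)}$ and write $\gamma^{-1}z$ for $(-\gamma)z$. Let $d_\gamma(z)=c(\gamma,\gamma^{-1}z)\in V$, which takes finitely many values, and $D_\gamma=\sum_{v\in V}u_v\otimes1_{\{d_\gamma=v\}}$, the unitary $z\mapsto u_{d_\gamma(z)}$ in $\mathcal N^t$. We claim that for $n\in\mathcal N^t$
$$U_\gamma nU_\gamma^*=D_\gamma\,n(\gamma^{-1}\,\cdot\,)\,D_\gamma^*.\tag{9}$$
Both sides are normal homomorphisms in $n$, so generators suffice. For $n=u_{(e,0)}$ both sides are $u_{(e,0)}$. For $n=f\in L^\infty(\mathcal X^t)$ the left side is $f\circ\mathcal T_{(0,-\gamma)}$, whose value at $(x,z)$ is $f(T_{c(-\gamma,z)}x,\gamma^{-1}z)$. From $0=c(0,z)=c(\gamma,\gamma^{-1}z)+c(-\gamma,z)$ and exponent $2$, $c(-\gamma,z)=d_\gamma(z)$. The right side is $f(T_{d_\gamma(z)}^{-1}x,\gamma^{-1}z)=f(T_{d_\gamma(z)}x,\gamma^{-1}z)$. So they agree.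

**Step 3: extending $\Phi$.** With $\Phi$ from Lemma 4, $\Phi\otimes\mathrm{id}:\mathcal N^0\to\mathcal N^t$ is a trace preserving isomorphism commuting with $n\mapsto n(\gamma^{-1}\cdot)$. It maps $D_\gamma$ to $D_\gamma$ because $c$ is $V$-valued and $\Phi(u_v)=u_v$ on $V$. By (9) it intertwines the automorphisms $\mathrm{Ad}\,U_\gamma$. For $n\in\mathcal N$ and $\gamma\ne0$ we have $\tau(nU_\gamma)=0$: clear for $n=fu_{(e,0)}$, and in general by linearity and normality. So if $\sum_\gamma n_\gamma U_\gamma=0$ (finite sum), multiplying by $n_\delta^*$ on the left and $U_\delta^*$ on the right and taking the trace gives $\tau(n_\delta^*n_\delta)=0$; coefficients are unique. Products and adjoints of such sums are computed from those of $\mathcal N$ and from $\mathrm{Ad}\,U_\gamma$, and $\tau(\sum n_\gamma U_\gamma)=\tau(n_0)$. Hence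
$$\sum_\gamma n_\gamma U_\gamma\mapsto\sum_\gamma(\Phi\otimes\mathrm{id})(n_\gamma)U_\gamma$$
is a trace preserving $*$-isomorphism of weakly dense $*$-subalgebras, and (Ext) gives $\Psi:\mathcal M^0\to\mathcal M^t$. It maps the copy $L(E)\otimes1$ of $L(E)$ onto itself and $U_\gamma$ to $U_\gamma$. Since these generate $S$, $\Psi(S_{\mathcal T^0})=S_{\mathcal T^t}$. $\square$

Composing such maps and their inverses proves part 1 of Theorem 1.

## 9. Rigidity: infinitely many different twists

Suppose $\mathcal T^t$ and $\mathcal T^{t'}$ are isomorphic and $t_k\ne t'_k$ for infinitely many $k$. We derive a contradiction. With $\vartheta=\beta^{-1}\in\mathrm{Aut}(G)$ there is a measure preserving isomorphism $S:\mathcal X^t\to\mathcal X^{t'}$ with $S\mathcal T^t_g=\mathcal T^{t'}_{\vartheta(g)}S$ for all $g$. Write $T=T^t$, $T'=T^{t'}$, $X=X^t$, $X'=X^{t'}$, $\mu'$ for the measure of $X'$, and $f'^{\,n}_i$, $A'_n$ for the objects on $X'$.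

**Step A: disintegrating $S$ over $Z$.** *This step turns $S$ into a family of maps $X\to X'$.* The groups $E$ and $\Gamma_k$ are the primary components of $G$, so $\vartheta(E)=E$ and $\vartheta(\Gamma_k)=\Gamma_k$. As $T,T'$ are ergodic, the $E$-invariant functions are $L^\infty(Z)$ in both systems. So $f\mapsto f\circ S$ maps $L^\infty(Z)$ onto $L^\infty(Z)$, and there is a measure preserving automorphism $s$ of $Z$ with $S(x,z)=(S_zx,s(z))$ a.e. For measurable $A\subset X'$, $B\subset Z$,
$$\int_{s^{-1}B}\mu(S_z^{-1}A)\,d\nu(z)=(\mu\times\nu)(S^{-1}(A\times B))=\mu'(A)\,\nu(s^{-1}B).$$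
Letting $A$ run through a countable generating algebra, we see that $S_z$ is measure preserving for a.e. $z$. (Invertibility of $S_z$ is not needed.) Comparing the actions of $(e,0)$ and $(0,\gamma)$ gives $S_zT_e=T'_{\vartheta(e)}S_z$ and $S_{\gamma z}T_{c(\gamma,z)}=T'_{c(\vartheta\gamma,s(z))}S_z$. Since $E$ has exponent $2$, for a.e. $z$, as maps defined a.e. on $X$,
$$S_zT_e=T'_{\vartheta(e)}S_z\ (e\in E),\qquad S_{\gamma z}=T'_{c(\vartheta\gamma,s(z))+\vartheta(c(\gamma,z))}S_z\ (\gamma\in\Gamma).\tag{10}$$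

**Step B: $\vartheta(v)=v$ for $v\in V$.** *Here the cocycle pays off.* Suppose $\vartheta(v_k)\ne v_k$ for some $k$. Both vectors are nonzero and distinct, hence linearly independent over $\mathbb F_2$. Choose $n$ with $v_k,\vartheta(v_k)\in F_n$ and $i\in\Omega_n=F_n^*$ with $\langle i,v_k\rangle=0$, $\langle i,\vartheta(v_k)\rangle=1$. Put $\psi=f'^{\,n}_i$ and $\psi_z=\psi\circ S_z$. For $\gamma\in\Gamma_k$ we have $c(\gamma,z)=c_k(\gamma,z_k)v_k$ and, as $\vartheta\gamma\in\Gamma_k$, $c(\vartheta\gamma,s(z))\in\{0,v_k\}$. So (10) and (2) give $\psi_{\gamma z}=(-1)^{c_k(\gamma,z_k)}\psi_z$ for a.e. $z$. For $f\in L^2(X)$ the measurable function $z\mapsto\langle\psi_z,f\rangle$ vanishes a.e. by (P), applied in the variable $z_k$ for a.e. value of the other coordinates. Letting $f$ run through a countable dense set, $\psi_z=0$ for a.e. $z$, contradicting $|\psi_z|=1$. So $\vartheta$ fixes every $v_k$, hence $V$ pointwise.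

Fix a $z$ for which $S_z$ is measure preserving and the first part of (10) holds for all $e\in E$, and put $\sigma=S_z$. From now on: $\sigma:X\to X'$ is measure preserving, $\sigma T_e=T'_{\vartheta(e)}\sigma$ a.e. for $e\in E$, and $\vartheta|_V=\mathrm{id}$.

**Step C: localizing at one late even stage.** *We transport the twist of $X'$ at stage $m$ to $X$, up to small errors.* Write $A\approx_sB$ for $\|A-B\|_2\le s$. Apart from the functions $p_u$ below, all functions here are $\pm1$-valued. So errors add under products, and they do not change under composition with $T_e$ or $\sigma$ or multiplication by a $\pm1$-valued function.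

For $u\in U_0=\Omega_0=\mathbb F_4$ put $g_u=f'^{\,0}_u\circ\sigma$. Since $F_0=U_0^*\subset V$, $g_u\circ T_f=(-1)^{\langle u,f\rangle}g_u$ for $f\in F_0$; call this "type $u$". Let $\delta=1/100$. Choose $n$ with $\|g_u-p_u\|_2\le\delta$ for $u\in\{1,\omega\}$, where $p_u=E(g_u|A_n)$. Then $p_u$ is of type $u$ since $F_0\subset F_n$ preserves $A_n$. Choose $m=2k\ge n$ with $t_k\neq t'_k$. **From now on $t=t_k$ and $t'=t'_k$**, so $t+t'=1$.

Identify $H_m=\mathbb F_4^2\oplus\mathbb F_4^2\ni(h,r)$ and $H_m^*=\mathbb F_4^2\oplus\mathbb F_4^2\ni(y,x)$ with pairing $\mathrm{Tr}(y\cdot h+x\cdot r)$. Put $\Lambda_{y,x}=f^{m+1}_{(0,(y,x))}\in A_{m+1}$, and similarly $\Lambda'_{y,x}$ on $X'$. They are multiplicative in $(y,x)$, and by (2)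
$$\Lambda_{y,x}\circ T_{(h,r)}=(-1)^{\mathrm{Tr}(y\cdot h+x\cdot r)}\Lambda_{y,x},\tag{11}$$
likewise for $\Lambda',T'$. The form $\varphi_{m,i}(h,r)=\mathrm{Tr}(u_0r\cdot h)+t\,\mathrm{Tr}(u_0^2r_1r_2)$ depends only on the component $u_0$ of $i$ in $U_0$. Since $r_1r'_2+r_2r'_1=Jr\cdot r'$, its polar map sends $(h,r)$ to $(y,x)=(u_0r,\,u_0h+tu_0^2Jr)$. A function in $A_m$ of type $u$ is a combination of $f^m_i$ with $u_0=u$. So by (4), for $e=(h,r)\in H_m$, $p_u\circ T_e=\pm p_u\Lambda_{ur,\,uh+tu^2Jr}$ with a sign depending only on $(u,e)$. Replacing $p_u$ by $g_u$ on both sides,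
$$g_u\circ T_e\approx_{2\delta}\pm g_u\,\Lambda_{ur,\,uh+tu^2Jr}\qquad(u=1,\omega).\tag{12}$$
On $X'$, $f'^{\,0}_u\in A'_m$ is of type $u$, so exactly
$$f'^{\,0}_u\circ T'_e=\pm f'^{\,0}_u\,\Lambda'_{ur,\,uh+t'u^2Jr}.\tag{13}$$
Let $a(r)=\vartheta^{-1}(0,r)\in E$, additive in $r\in\mathbb F_4^2$. Since $Y_m^*\subset V$, $\vartheta^{-1}(h,0)=(h,0)$.

**Step D: the $x$-characters are transported correctly.** *We show $\Lambda'_{0,x}\circ\sigma\approx\pm\Lambda_{0,x}$.* Compose (13) for $u=1$, $e=(h,0)$ with $\sigma$: $g_1\circ T_{(h,0)}=\pm g_1(\Lambda'_{0,h}\circ\sigma)$. Comparing with (12),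
$$\Lambda'_{0,x}\circ\sigma\approx_{2\delta}\pm\Lambda_{0,x}\qquad(x\in\mathbb F_4^2).\tag{14}$$
Now $\Lambda'_{0,x}\circ\sigma\circ T_{a(r)}=\Lambda'_{0,x}\circ T'_{(0,r)}\circ\sigma=(-1)^{\mathrm{Tr}(x\cdot r)}\Lambda'_{0,x}\circ\sigma$. Using (14) twice with the same sign,
$$(\Lambda_{0,x}\circ T_{a(r)})\,\Lambda_{0,x}\approx_{4\delta}(-1)^{\mathrm{Tr}(x\cdot r)}.\tag{15}$$

**Step E: isolating the twist $t'$.** *A product is formed in which the unknown $y$-characters cancel.* Composing (13) for $e=(0,r)$ with $\sigma$ gives $(g_u\circ T_{a(r)})g_u=\pm\Lambda'_{ur,\,t'u^2Jr}\circ\sigma$. Use this for $(u,r)$ replaced by $(1,\omega r)$ and for $(\omega,r)$: the indices are $(\omega r,t'\omega Jr)$ and $(\omega r,t'\omega^2Jr)$. Multiplying, with $\omega+\omega^2=1$ and (14),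
$$\Theta_r:=(g_1\circ T_{a(\omega r)})\,g_1\,(g_\omega\circ T_{a(r)})\,g_\omega=\pm\Lambda'_{0,t'Jr}\circ\sigma\approx_{2\delta}\pm\Lambda_{0,t'Jr}.\tag{16}$$
This uses the Frobenius square: $u=1$ and $u=\omega$ give the same $y$-index, but different $x$-indices.

**Step F: comparing $t$ and $t'$.** *We compute $\Theta_r\circ T_e$ for $e=(0,y)\in H_m$ in two ways.* First, by (16) and (11), $\Theta_r\circ T_e\approx_{4\delta}(-1)^{t'\mathrm{Tr}(Jr\cdot y)}\Theta_r$. Second, put $L_u=\Lambda_{uy,\,tu^2Jy}$. By (12), $g_u\circ T_e\approx_{2\delta}\pm g_uL_u$; composing with $T_a$, $a\in E$, and using commutativity, $g_u\circ T_a\circ T_e\approx_{2\delta}\pm(g_u\circ T_a)(L_u\circ T_a)$ with the same sign. So the signs cancel in pairs and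
$$\Theta_r\circ T_e\approx_{8\delta}\Theta_r\,(L_1\circ T_{a(\omega r)})L_1\,(L_\omega\circ T_{a(r)})L_\omega .$$
Let
$$d_r(y)=(\Lambda_{y,0}\circ T_{a(r)})\,\Lambda_{y,0}.$$
As $L_u=\Lambda_{uy,0}\Lambda_{0,tu^2Jy}$, (15) gives $(L_1\circ T_{a(\omega r)})L_1\approx_{4\delta}(-1)^{t\mathrm{Tr}(Jy\cdot\omega r)}d_{\omega r}(y)$ and $(L_\omega\circ T_{a(r)})L_\omega\approx_{4\delta}(-1)^{t\mathrm{Tr}(\omega^2Jy\cdot r)}d_r(\omega y)$. Since $\omega+\omega^2=1$, the signs multiply to $(-1)^{t\mathrm{Tr}(Jy\cdot r)}=(-1)^{t\mathrm{Tr}(Jr\cdot y)}$. Comparing the two expressions, with total error $4\delta+8\delta+8\delta$ and $t+t'=1$,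
$$d_{\omega r}(y)\approx_{20\delta}(-1)^{\mathrm{Tr}(Jr\cdot y)}\,d_r(\omega y)\qquad(r,y\in\mathbb F_4^2).\tag{17}$$

**A model case, and what is missing.** Suppose the errors were $0$ and $a(r)=(A(r),r)\in H_m$ with $A$ additive. Then $d_r(y)=(-1)^{\mathrm{Tr}(y\cdot A(r))}$ is constant on $X$, and (17) says $A(\omega r)=\omega A(r)+Jr$. Applying this twice, $A(\omega^2r)=\omega(\omega A(r)+Jr)+\omega Jr=\omega^2A(r)$; but additivity and $\omega^2=1+\omega$ give $A(\omega^2r)=A(r)+A(\omega r)=\omega^2A(r)+Jr$. So $Jr=0$ for all $r$, a contradiction. In reality $\vartheta^{-1}(0,r)$ may lie anywhere in $E$, so $d_r(y)$ need not be constant and is not multiplicative in $r$. The model argument then produces no contradiction, only information about the failure of multiplicativity. We measure that failure and use its symmetry.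

**Step G: the defect $K$.** *Exact identities first.* Clearly $d_r(y+y')=d_r(y)d_r(y')$. Since $a$ is additive,
$$d_{r+r'}(y)=(d_r(y)\circ T_{a(r')})\,d_{r'}(y).\tag{18}$$
Put $K_{r,r'}(y)=(d_r(y)\circ T_{a(r')})\,d_r(y)$. This is the product of $\Lambda_{y,0}\circ T_b$ over $b=0,\,a(r),\,a(r'),\,a(r)+a(r')$. Hence $K_{r,r'}=K_{r',r}$ and, as $a(r)+a(r)=0$, $K_{r,r}=1$. Moreover, for $\rho,r\in\mathbb F_4^2$,
$$K_{\rho,r+\rho}=(d_\rho\circ T_{a(r)+a(\rho)})\,d_\rho=\big[(d_\rho\circ T_{a(r)})d_\rho\big]\circ T_{a(\rho)}\cdot(d_\rho\circ T_{a(\rho)})d_\rho=K_{\rho,r}\circ T_{a(\rho)},\tag{19}$$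
the last factor being $K_{\rho,\rho}=1$.

*Now the model computation with $K$ kept.* Applying (17) twice, and using $\omega Jr\cdot y=Jr\cdot\omega y$,
$$d_{\omega^2r}(y)\approx_{40\delta}(-1)^{\mathrm{Tr}(\omega Jr\cdot y)+\mathrm{Tr}(Jr\cdot\omega y)}d_r(\omega^2y)=d_r(\omega^2y)=d_r(y)\,d_r(\omega y).$$
On the other hand $\omega^2r=r+\omega r$, so (18) and (17) give
$$d_{\omega^2r}(y)=(d_r(y)\circ T_{a(\omega r)})\,d_{\omega r}(y)\approx_{20\delta}(-1)^{\mathrm{Tr}(Jr\cdot y)}(d_r(y)\circ T_{a(\omega r)})\,d_r(\omega y).$$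
Therefore
$$K_{r,\omega r}(y)\approx_{60\delta}(-1)^{\mathrm{Tr}(Jr\cdot y)}\qquad\text{for all }r,y\in\mathbb F_4^2.\tag{20}$$

**Step H: the contradiction.** *We evaluate $K_{\omega r,\omega^2r}(y)$ in two ways.* Replacing $r$ by $\omega r$ in (20), $K_{\omega r,\omega^2r}(y)\approx_{60\delta}(-1)^{\mathrm{Tr}(\omega Jr\cdot y)}$. By (19) with $\rho=\omega r$, symmetry and (20),
$$K_{\omega r,\omega^2r}(y)=K_{\omega r,r+\omega r}(y)=K_{r,\omega r}(y)\circ T_{a(\omega r)}\approx_{60\delta}(-1)^{\mathrm{Tr}(Jr\cdot y)}.$$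
So the constants $(-1)^{\mathrm{Tr}(\omega Jr\cdot y)}$ and $(-1)^{\mathrm{Tr}(Jr\cdot y)}$ differ by at most $120\delta=1.2<2$; being $\pm1$, they are equal. Since $1+\omega=\omega^2$, $\mathrm{Tr}(\omega^2Jr\cdot y)=0$ for all $r,y\in\mathbb F_4^2$. This contradicts the invertibility of $\omega^2J$ and the nondegeneracy of the trace pairing. Hence $\mathcal T^t\not\cong\mathcal T^{t'}$ whenever $t_k\ne t'_k$ for infinitely many $k$.

## 10. Finitely many different twists

It remains to prove the other direction of part 2. Let $t_k=t'_k$ for all but finitely many $k$, and choose $n$ such that $t_k=t'_k$ whenever $2k\ge n$. By (5) the maps $\pi_m$ with $m\ge n$ coincide for $t$ and $t'$. A point of the inverse limit is determined by its coordinates from $n$ on, so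
$$X^t=\varprojlim_{m\ge n}F_m=X^{t'}$$
as systems of $E$. The cocycle $c$ does not depend on the parameter, so $\mathcal T^t\cong\mathcal T^{t'}$ with $\beta=\mathrm{id}$. Together with Lemma 5, Proposition 6 and Section 9, this completes the proof of Theorem 1. $\blacksquare$

In terms of Proposition 2.2 of the cited paper: if $t$ is not eventually $0$, then isomorphisms $\gamma$ of the crossed products with $\gamma(S_{\mathcal T^0})=S_{\mathcal T^t}$ exist by part 1. None of them satisfies $\gamma(L^\infty(\mathcal T^0))=L^\infty(\mathcal T^t)$, since otherwise that proposition would make $\mathcal T^0$ and $\mathcal T^t$ isomorphic, contrary to part 2. So the hypothesis $\gamma(L^\infty(T^{(1)}))=L^\infty(T^{(2)})$ is not redundant for weakly mixing systems.
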